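\title{Lattice points in simplices with one interior lattice point:\\ a proof of Hensley's conjecture}

\begin{abstract}
Let $s_1,s_2,\dots=2,3,7,43,\dots$ be the Sylvester sequence. We prove Hensley's conjecture: for $d\ge 3$, among all $d$-dimensional simplices with vertices in $\mathbb Z^d$ and exactly one interior point in $\mathbb Z^d$, the simplex $\operatorname{conv}(0,s_1e_1,\dots,s_{d-1}e_{d-1},2(s_d-1)e_d)$ contains the largest number of points of $\mathbb Z^d$. The inequality holds for every integral dilate, and we determine the cases of equality. The proof bounds the number of lattice points by a count that depends only on the barycentric coordinates of the interior lattice point, reduces the maximization of this count to $d$ explicit simplices by convexity and majorization, and compares these simplices slice by slice.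
\end{abstract}

\section{Introduction}\label{sec:intro}

A simplex in $\mathbb R^d$ is \emph{integral} if its vertices lie in $\mathbb Z^d$. We call the points of $\mathbb Z^d$ \emph{lattice points}, and for a bounded set $K\subseteq\mathbb R^d$ we write $G(K)=|K\cap\mathbb Z^d|$. Let $e_1,\dots,e_d$ be the standard basis. An integral simplex without interior lattice points can contain arbitrarily many lattice points: for $d\ge2$, take $\operatorname{conv}(0,Ne_1,e_2,\dots,e_d)$. We study the next case. Let $\mathcal S^d(1)$ be the set of $d$-dimensional integral simplices in $\mathbb R^d$ with exactly one interior lattice point. How large can $G(S)$ be for $S\in\mathcal S^d(1)$?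

To find a candidate, consider for positive numbers $c_1,\dots,c_d$ the simplex
\[
\Delta(c_1,\dots,c_d)=\operatorname{conv}(0,c_1e_1,\dots,c_de_d)=\Bigl\{y\in\mathbb R^d_{\ge0}:\ \sum_i y_i/c_i\le 1\Bigr\}.
\]
Let the $c_i$ be integers. The interior lattice points are the positive integer vectors with $\sum y_i/c_i<1$. Among positive integer vectors this sum is smallest at $(1,\dots,1)$, and its next value is larger by $1/\max_i c_i$. Hence
\begin{equation}\label{eq:axis}
\Delta(c_1,\dots,c_d)\in\mathcal S^d(1)\iff 0<1-\sum_{i=1}^d\frac1{c_i}\le\frac1{\max_i c_i}.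
\end{equation}
If $c_d$ is the largest entry and $\gamma=1-\sum_{i<d}1/c_i$, the condition reads $1/c_d<\gamma\le 2/c_d$. So the last edge can be as long as $2/\gamma$, and a long edge requires a small gap $\gamma$. The greedy way to make the gap small is to choose $c_1,c_2,\dots$ in turn as the smallest integer that leaves a positive gap. This produces the \emph{Sylvester sequence} $s_1=2$, $s_{i+1}=s_1\cdots s_i+1$, which begins $2,3,7,43$. Indeed, put
\[
m_j=s_1\cdots s_j=s_{j+1}-1,\qquad \sigma_j=\frac1{s_1}+\dots+\frac1{s_j}\qquad(j\ge0),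
\]
so that $m_0=1$, $\sigma_0=0$ and $m_{j+1}=m_j(m_j+1)$. Since $\frac1{m_j}-\frac1{m_j+1}=\frac1{m_{j+1}}$, induction gives
\begin{equation}\label{eq:sylv}
\sigma_j=1-\frac1{m_j},
\end{equation}
and the smallest integer $c$ with $1/c<1/m_j$ is $m_j+1=s_{j+1}$. After $d-1$ greedy steps the gap is $1/(s_d-1)$, and the longest admissible last edge gives
\[
S_1^d=\operatorname{conv}\bigl(0,\ s_1e_1,\ \dots,\ s_{d-1}e_{d-1},\ 2(s_d-1)e_d\bigr)\in\mathcal S^d(1).
\]
It is known that for $d\ge3$ every $S\in\mathcal S^d(1)$ has volume at most $\operatorname{vol}(S_1^d)=\frac2{d!}(s_d-1)^2$. This does not determine the maximum of $G$, because all lattice points of $S$ but one lie on the boundary, where the volume says little: $S_1^3$ has volume $12$ and $39$ lattice points. \emph{Hensley's conjecture}, which we take from \cite{thesis}, asserts that $G(S)\le G(S_1^d)$ for all $d\ge3$ and all $S\in\mathcal S^d(1)$. We prove it for all dilates $qS=\{qy:y\in S\}$.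

\begin{theorem}\label{thm:A}
Let $d\ge3$, $S\in\mathcal S^d(1)$ and $q\in\mathbb Z_{\ge1}$. Then $|qS\cap\mathbb Z^d|\le|qS_1^d\cap\mathbb Z^d|$.
\end{theorem}

The case $q=1$ is Hensley's conjecture. Since $G(qS)/q^d\to\operatorname{vol}(S)$ as $q\to\infty$, the volume bound above follows from Theorem~\ref{thm:A}; it is not used in the proof. For $d=2$ the inequality fails (Remark~\ref{rem:plane}).

Two simplices are \emph{unimodularly equivalent} if one is mapped onto the other by an affine bijection of $\mathbb Z^d$, that is, by a map $y\mapsto Uy+w$ with $w\in\mathbb Z^d$ and $U$ an integer matrix of determinant $\pm1$. Equivalent simplices have the same numbers $G(qS)$.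

\begin{theorem}\label{thm:B}
Suppose that equality holds in Theorem~\ref{thm:A} for some $q\ge1$. If $d\ge4$, then $S$ is unimodularly equivalent to $S_1^d$. If $d=3$, then $S$ is unimodularly equivalent to $S_1^3=\operatorname{conv}(0,2e_1,3e_2,12e_3)$ or to $\operatorname{conv}(0,2e_1,6e_2,6e_3)$, and both simplices attain equality for every $q$.
\end{theorem}

The proof runs through a family of $d$ competitors: follow the greedy rule for $k$ steps, then make all remaining edges equal. For $d\ge2$ and $0\le k\le d-1$ let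
\begin{equation}\label{eq:Tk}
T_k=\Delta(s_1,\dots,s_k,\underbrace{M_k,\dots,M_k}_{d-k}),\qquad M_k=(d+1-k)\,m_k .
\end{equation}
Each $s_i$ with $i\le k$ divides $M_k$, so $M_k$ is the largest entry, and by \eqref{eq:sylv} we have $1-\sigma_k-\frac{d-k}{M_k}=\frac1{m_k}-\frac{d-k}{M_k}=\frac1{M_k}$. Thus $T_k\in\mathcal S^d(1)$ by \eqref{eq:axis}. The family starts at $T_0=\Delta(d+1,\dots,d+1)$ and ends at $T_{d-1}=S_1^d$. For $d=3$ it consists of $\Delta(4,4,4)$, $\Delta(2,6,6)$ and $\Delta(2,3,12)$. The first has $\binom73=35$ lattice points. Counting by the first coordinate, the second has $\binom82+\binom52+1=39$ and the third has $(13+9+5+1)+(7+3)+1=39$.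

Sections~\ref{sec:count}--\ref{sec:reduction} show that for every $d\ge2$ the maximum of $G(qS)$ over $\mathcal S^d(1)$ is attained by some $T_k$. Section~\ref{sec:compare} shows that $G(qT_k)$ is nondecreasing in $k$ when $d\ge3$; this is the only place in the proof of Theorem~\ref{thm:A} where $d\ge3$ is needed. Section~\ref{sec:equality} treats equality.

\section{Counting by barycentric coordinates}\label{sec:count}

From now on $d\ge2$, $q\in\mathbb Z_{\ge1}$, and $S\in\mathcal S^d(1)$ has vertices $v_1,\dots,v_{d+1}$ and interior lattice point $p$. The vectors $(v_i,1)$ form a basis of $\mathbb R^{d+1}$. So for $y\in\mathbb R^d$ and $h\in\mathbb R$ there are unique reals $y_1,\dots,y_{d+1}$ with $y=\sum y_iv_i$ and $\sum y_i=h$; we call them the \emph{coordinates of $y$ at height $h$}. Coordinates and heights add when points are added. A point lies in $qS$ if and only if its coordinates at height $q$ are nonnegative, and in the interior of $S$ if and only if its coordinates at height $1$ are positive. The coordinates of $p$ at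 height $1$ are its \emph{barycentric coordinates} $\beta_i$, and we number the vertices so that
\[
\beta_1\ge\beta_2\ge\dots\ge\beta_{d+1}>0,\qquad \sum\beta_i=1 .
\]
For $S=T_k$ they are $\frac1{s_1},\dots,\frac1{s_k},\frac1{M_k},\dots,\frac1{M_k}$, the last one belonging to the vertex $0$.

The uniqueness of $p$ enters the paper only through the following observation.

\begin{lemma}\label{lem:excl}
Let $u\in\mathbb Z^d$ be nonzero, with coordinates $u_1,\dots,u_{d+1}$ at height $0$. Then $u_i\le-\beta_i$ for some $i$.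
\end{lemma}

\begin{proof}
The lattice point $p+u\ne p$ has coordinates $\beta_i+u_i$ at height $1$ and is not interior to $S$.
\end{proof}

Applied to differences of lattice points of $qS$, the lemma says that these points are well separated in the scale given by $\beta$. Cutting the coordinate space into boxes of side lengths $\beta_1,\dots,\beta_d$ turns separation into a count.

\begin{lemma}\label{lem:box}
Let $A=\{a\in\mathbb Z^d_{\ge0}:\ \sum_{i\le d}a_i\beta_i\le q\}$. For $y\in qS\cap\mathbb Z^d$ with coordinates $y_i$ at height $q$ let $\phi(y)=(\lfloor y_i/\beta_i\rfloor)_{i\le d}$. Then $\phi$ is an injective map from $qS\cap\mathbb Z^d$ to $A$. In particular $G(qS)\le|A|$.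
\end{lemma}

\begin{proof}
We have $\phi(y)\in A$ because $\sum_{i\le d}\lfloor y_i/\beta_i\rfloor\beta_i\le\sum_{i\le d}y_i\le q$. Let $y\ne y'$ be lattice points of $qS$. Lemma~\ref{lem:excl}, applied to $y-y'$ and to $y'-y$, gives indices $i,j$ with $y'_i-y_i\ge\beta_i$ and $y_j-y'_j\ge\beta_j$. These differences have opposite signs, so $i\ne j$, and one of the two indices is at most $d$. For that index the numbers $y_i/\beta_i$ and $y_i'/\beta_i$ differ by at least $1$, so their integer parts differ.
\end{proof}

The set $A$ consists of the lattice points of $q\,\Delta(1/\beta_1,\dots,1/\beta_d)$. So the lattice has disappeared and only $\beta$ remains. Any one coordinate could have been omitted in the proof; omitting the smallest gives the best bound. For $S=T_k$ the map $\phi$ is the identity.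

The number $|A|$ is a step function of $\beta$ and is awkward to maximize. We sum over the last coordinate and replace the resulting integer part by a convex function. Put
\[
\tau=\tfrac12(\beta_d+\beta_{d+1}),\qquad \beta'=(\beta_1,\dots,\beta_{d-1}),
\]
so that $\beta_d\ge\tau$ and the entries of $\beta'$ add up to $1-2\tau$. With $w^+=\max(w,0)$, define for $x\in(0,\infty)^{d-1}$
\[
\Psi_\tau(x)=\sum_{a\in\mathbb Z_{\ge0}^{d-1}}(q-a\cdot x+\tau)^+ .
\]
If all $x_i\ge\delta>0$, the terms with $\sum a_i>(q+\tau)/\delta$ vanish, so the sum is locally finite. Each term is a convex function of $x$, and permuting the entries of $x$ permutes the terms. Hence $\Psi_\tau$ is \emph{convex} and \emph{symmetric}.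

\begin{lemma}\label{lem:convex}
We have $|A|\le\Psi_\tau(\beta')/\tau$. If equality holds, then $\beta_d=\beta_{d+1}=\tau$.
\end{lemma}

\begin{proof}
Fix $a\in\mathbb Z_{\ge0}^{d-1}$ and let $h=q-a\cdot\beta'$. The number of integers $a_d\ge0$ with $a_d\beta_d\le h$ is $0$ if $h<0$, and otherwise it is $\lfloor h/\beta_d\rfloor+1\le h/\tau+1$. In both cases it is at most $(h+\tau)^+/\tau$. Summing over $a$ gives the inequality. Equality forces equality in every term. The term $a=0$ gives $q/\tau=\lfloor q/\beta_d\rfloor\le q/\beta_d$, so $\beta_d\le\tau$, and hence $\beta_d=\beta_{d+1}=\tau$.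
\end{proof}

In the plane these two lemmas almost finish the problem, and the shape of the general argument is already visible.

\begin{example}\label{ex:plane}
Let $d=2$ and $q=1$. Then $\beta'=\beta_1=1-2\tau$. Since $\beta_1$ is the largest of three numbers with sum $1$, we have $\beta_1\ge\frac13$. We also have $\beta_1\le\frac12$: the lattice vector $p-v_1$ has coordinates $(\beta_1-1,\beta_2,\beta_3)$ at height $0$, so Lemma~\ref{lem:excl} gives $\beta_1-1\le-\beta_1$. Thus $\frac14\le\tau\le\frac13$. The term of $\Psi_\tau(1-2\tau)$ with index $a$ is $\bigl((2a+1)\tau-(a-1)\bigr)^+$, which vanishes for $a\ge4$ on this interval. Therefore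
\[
\Psi_\tau(1-2\tau)=(1+\tau)+3\tau+(5\tau-1)+(7\tau-2)^+=9\tau+(7\tau-2)^+ .
\]
This is a convex function of $\tau$. It is at most $10\tau$ at both ends of the interval, hence everywhere, and so $G(S)\le10$. At the ends $\tau=\frac13$ and $\tau=\frac14$ the bound $\Psi_\tau/\tau$ equals $10$ and $9$, the exact counts for $T_0=\Delta(3,3)$ and $T_1=\Delta(2,4)$.
\end{example}

Three things must be generalized: the constraint $\beta_1\le\frac12$ (Section~\ref{sec:constraints}), the passage from $\beta'$ to a function of $\tau$ alone, which was automatic here (Section~\ref{sec:reduction}), and the comparison of the endpoint values (Section~\ref{sec:compare}).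

\section{Constraints on the barycentric coordinates}\label{sec:constraints}

Without constraints on $\beta$ the bound $|A|$ is useless, since $\beta_d$ could be arbitrarily small. The constraints come from the integrality of the vertices, which has not been used in Lemmas~\ref{lem:excl}--\ref{lem:convex}. It cannot be dropped: for $N\ge2$ the triangle with vertices $(\pm N,-1)$ and $(0,\frac1{N-1})$ meets the horizontal axis in $[-1,1]$, so its only interior lattice point is the origin, yet it contains more than $2N$ lattice points.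

We use \emph{Minkowski's theorem}: a convex subset of $\mathbb R^n$ that is symmetric about the origin and has volume greater than $2^n$ contains a nonzero point of $\mathbb Z^n$. Part (a) of the next lemma is due to Averkov; we include a proof. Its case $j=1$ is the inequality $\beta_1\le\frac12$. Part (b) is needed only for the equality cases.

\begin{lemma}\label{lem:ps}
\begin{itemize}
\item[(a)] $\beta_1\cdots\beta_j\le\beta_{j+1}+\dots+\beta_{d+1}$ for $1\le j\le d$.
\item[(b)] $d!\operatorname{vol}(S)\le(\beta_1\cdots\beta_d)^{-1}$.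
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $P$ and $r$ be the left and right sides, and suppose that $P>r$. We look for a vector violating Lemma~\ref{lem:excl} among the lattice vectors $u=n_0p-\sum_{i\le j}n_iv_i$ with integers $n_0,\dots,n_j$. At height
\[
K=n_0-\sum_{i\le j} n_i
\]
such a vector has coordinates $L_i=n_0\beta_i-n_i$ for $i\le j$ and $n_0\beta_i$ for $i>j$. The last $d+1-j$ coordinates are positive as soon as $n_0>0$, so only $K$ and $L_1,\dots,L_j$ have to be controlled. Regard them as linear forms on $\mathbb R^{j+1}$. Since $K-\sum_iL_i=n_0r$, their determinant equals that of $L_1,\dots,L_j,n_0r$, which is triangular in the variables $n_1,\dots,n_j,n_0$ and equals $\pm r$. So the symmetric convex set defined by $|L_i|<\beta_i$ $(i\le j)$ and $|K|<1$ has volume $2^{j+1}P/r>2^{j+1}$, and it contains a nonzero integer vector $(n_0,\dots,n_j)$. The integer $K$ is $0$. If $n_0=0$, then $|n_i|<\beta_i<1$ for all $i$ and the vector is zero; so $n_0\neq0$, and by symmetry we may take $n_0\ge1$. Now $u$ has coordinates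 $L_i>-\beta_i$ $(i\le j)$ and $n_0\beta_i>0$ $(i>j)$ at height $0$, and $u\ne0$ because its last coordinate is positive. This contradicts Lemma~\ref{lem:excl}.

(b) The parallelepiped $\{\sum_{i\le d}t_i(v_i-v_{d+1}):\ |t_i|<\beta_i\}$ has volume $2^d\beta_1\cdots\beta_d\cdot d!\operatorname{vol}(S)$. If this exceeded $2^d$, it would contain a nonzero lattice vector $u$, with coordinates $(t_1,\dots,t_d,-\sum t_i)$ at height $0$. Replacing $u$ by $-u$ if necessary, we make the last coordinate nonnegative, and Lemma~\ref{lem:excl} is violated.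
\end{proof}

By \eqref{eq:sylv}, the numbers $1/s_1,\dots,1/s_j$ have product $1/m_j$ and leave the gap $1-\sigma_j=1/m_j$: they are the boundary case of part (a). The next lemma converts the multiplicative constraints into linear ones, which is the form needed for majorization.

\begin{lemma}\label{lem:partial}
$B_j:=\beta_1+\dots+\beta_j\le\sigma_j$ for $0\le j\le d$.
\end{lemma}

\begin{proof}
Suppose not, and let $j\ge1$ be minimal with $B_j>\sigma_j$. We show that then the product $\beta_1\cdots\beta_j$ is too large. For $1\le k\le j$, minimality gives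
\[
D_k:=\sum_{i=k}^j\Bigl(\frac1{s_i}-\beta_i\Bigr)=(\sigma_j-B_j)-(\sigma_{k-1}-B_{k-1})<0 .
\]
Put $D_{j+1}=0$, so that $\frac1{s_i}-\beta_i=D_i-D_{i+1}$. From $\log t\le t-1$ and summation by parts,
\[
\sum_{i=1}^j\log\frac{1/s_i}{\beta_i}\le\sum_{i=1}^j\frac{D_i-D_{i+1}}{\beta_i}=\frac{D_1}{\beta_1}+\sum_{k=2}^jD_k\Bigl(\frac1{\beta_k}-\frac1{\beta_{k-1}}\Bigr)<0,
\]
because $\beta_k\le\beta_{k-1}$. Hence $\beta_1\cdots\beta_j>\frac1{m_j}=1-\sigma_j>1-B_j=\beta_{j+1}+\dots+\beta_{d+1}$, contradicting Lemma~\ref{lem:ps}(a).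
\end{proof}

\section{Reduction to the simplices $T_k$}\label{sec:reduction}

\subsection*{The picture in dimension three}
Let $d=3$. The point $\beta'=(\beta_1,\beta_2)$ satisfies $\beta_1\ge\beta_2$, the constraints $\beta_1\le\frac12$ and $\beta_1+\beta_2\le\frac56$ of Lemma~\ref{lem:partial}, and $\beta_2\ge\tau=\frac12(1-\beta_1-\beta_2)$. These inequalities define the quadrilateral in Figure~\ref{fig:region}. Fixing $\tau$ means fixing the line $x_1+x_2=1-2\tau$. On this line $\Psi_\tau$ is convex and symmetric about the point where $x_1=x_2$, so it does not decrease as $x$ moves away from that point. We may therefore push $\beta'$ along the line until it reaches the boundary, at a point $z(\tau)$. As $\tau$ decreases from $\frac14$ to $\frac1{12}$, the point $z(\tau)$ runs along two edges. On each edge we are in the situation of Example~\ref{ex:plane}, and only the corners matter. They belong to $T_0$, $T_1$, $T_2$.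

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\fill[gray!15] (3,3)--(6,2)--(6,4)--(5,5)--cycle;
\draw (6,4)--(5,5)--(3,3);
\draw[very thick] (3,3)--(6,2)--(6,4);
\draw[->,dashed] (4.5,4)--(5.95,2.55);
\fill (4.5,4) circle (1.3pt) node[above] {$\beta'$};
\fill (6,2.5) circle (1.3pt) node[right] {$z(\tau)$};
\fill (3,3) circle (1.8pt) node[left] {$T_0:\ (\frac14,\frac14)$};
\fill (6,2) circle (1.8pt) node[below] {$T_1:\ (\frac12,\frac16)$};
\fill (6,4) circle (1.8pt) node[right] {$T_2:\ (\frac12,\frac13)$};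
\node[above] at (5,5) {$(\frac5{12},\frac5{12})$};
\end{tikzpicture}
\caption{For $d=3$, the two largest barycentric coordinates $\beta'=(\beta_1,\beta_2)$ of the interior lattice point lie in the shaded quadrilateral $\beta_2\le\beta_1\le\frac12$, $\beta_1+\beta_2\le\frac56$, $\beta_1+3\beta_2\ge1$. The proof moves $\beta'$ along the line of constant sum to the point $z(\tau)$ of the bold path, and then along the path to one of its corners, which belong to $T_0=\Delta(4,4,4)$, $T_1=\Delta(2,6,6)$, $T_2=\Delta(2,3,12)$.}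
\label{fig:region}
\end{figure}

\subsection*{Majorization}
In higher dimension, ``further from the point with equal entries'' is expressed by majorization. Let $x,z\in\mathbb R^n$ have nonincreasing entries and partial sums $X_j$, $Z_j$. Then $z$ \emph{majorizes} $x$ if $X_j\le Z_j$ for $j<n$ and $X_n=Z_n$. By the theorem of Hardy--Littlewood--P\'olya and Rado, $x$ is then a convex combination of the vectors $z^\pi$ obtained by permuting the entries of $z$. (Otherwise some $c\in\mathbb R^n$ has $c\cdot x>c\cdot z^\pi$ for all $\pi$. Sorting $c$ into nonincreasing order does not decrease $c\cdot x$ and preserves the set of values $c\cdot z^\pi$; but for sorted $c$ we have $c\cdot x=\sum_{j<n}(c_j-c_{j+1})X_j+c_nX_n\le c\cdot z$.) Consequently $f(x)\le f(z)$ for every convex symmetric function $f$ defined on the convex hull of the $z^\pi$.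

For given $\tau$ we want one vector that majorizes every admissible $\beta'$, so we take its partial sums as large as the constraints allow. There are two upper bounds on $B_j$ for $0\le j\le d-1$: Lemma~\ref{lem:partial}, and
\begin{equation}\label{eq:tail}
B_j=1-2\tau-(\beta_{j+1}+\dots+\beta_{d-1})\le1-(d+1-j)\tau,
\end{equation}
which holds because $\beta_i\ge\beta_d\ge\tau$ for $i\le d-1$. Put $\tau_j=1/M_j$. By \eqref{eq:sylv} and \eqref{eq:Tk},
\begin{equation}\label{eq:switch}
\sigma_j\le1-(d+1-j)\tau\iff\tau\le\tau_j,\qquad \sigma_j\ge1-(d+1-j)\tau\iff\tau\ge\tau_j .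
\end{equation}
For $j\le d-2$ we have $M_{j+1}/M_j=s_{j+1}\frac{d-j}{d+1-j}\ge2\cdot\frac23>1$, so $\tau_0>\tau_1>\dots>\tau_{d-1}$. For $\tau\in I:=[\tau_{d-1},\tau_0]$ define
\[
Z_j(\tau)=\min\bigl(\sigma_j,\ 1-(d+1-j)\tau\bigr)\quad(0\le j\le d-1),\qquad z_j(\tau)=Z_j(\tau)-Z_{j-1}(\tau),
\]
and $z(\tau)=(z_1(\tau),\dots,z_{d-1}(\tau))$.

\begin{lemma}\label{lem:path}
\begin{itemize}
\item[(a)] For $\tau\in I$ we have $Z_0=0$, $Z_{d-1}=1-2\tau$ and $z_1\ge\dots\ge z_{d-1}\ge\tau$.
\item[(b)] On each interval $[\tau_{k+1},\tau_k]$, $0\le k\le d-2$, the map $\tau\mapsto z(\tau)$ is affine. For $0\le k\le d-1$, $z(\tau_k)=(\frac1{s_1},\dots,\frac1{s_k},\tau_k,\dots,\tau_k)$.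
\item[(c)] For $S\in\mathcal S^d(1)$ the number $\tau=\frac12(\beta_d+\beta_{d+1})$ lies in $I$, and $z(\tau)$ majorizes $\beta'$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The values of $Z_0$ and $Z_{d-1}$ follow from \eqref{eq:switch}, since $\tau\le\tau_0$ and $\tau\ge\tau_{d-1}$. The sequence $\sigma_j$ is concave in $j$ (its increments $1/s_j$ decrease) and $1-(d+1-j)\tau$ is affine in $j$. A minimum of concave sequences is concave, so the increments $z_j$ are nonincreasing. Finally $z_{d-1}=Z_{d-1}-Z_{d-2}\ge(1-2\tau)-(1-3\tau)=\tau$.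

(b) If $\tau_{k+1}\le\tau\le\tau_k$, then \eqref{eq:switch} gives $Z_j=\sigma_j$ for $j\le k$ and $Z_j=1-(d+1-j)\tau$ for $j>k$, and these are affine in $\tau$. At $\tau=\tau_k$ the first formula holds for $j\le k$ and the second for $j\ge k$, which gives the increments stated.

(c) Inequality \eqref{eq:tail} for $j=0$ says $\tau\le\frac1{d+1}=\tau_0$, and $1-2\tau=B_{d-1}\le\sigma_{d-1}$ gives $\tau\ge\tau_{d-1}$ by \eqref{eq:switch}. By Lemma~\ref{lem:partial} and \eqref{eq:tail}, $B_j\le Z_j$ for all $j\le d-1$, and $B_{d-1}=1-2\tau=Z_{d-1}$.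
\end{proof}

\subsection*{Convexity along the path}
It remains to bound $C(\tau)/\tau$ on $I$, where
\[
C(\tau)=\Psi_\tau(z(\tau))=\sum_{a\in\mathbb Z^{d-1}_{\ge0}}\bigl(q-a\cdot z(\tau)+\tau\bigr)^+ .
\]
The quotient $C(\tau)/\tau$ need not be convex (in Example~\ref{ex:plane} it is $16-2/\tau$ near $\tau=\frac13$), but $C$ is piecewise convex, and that suffices.

\begin{lemma}\label{lem:C}
The function $C$ is convex on each interval $[\tau_{k+1},\tau_k]$, and $C(\tau_k)/\tau_k=G(qT_k)$ for $0\le k\le d-1$.
\end{lemma}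

\begin{proof}
All entries of $z(\tau)$ are at least $\tau_{d-1}$, so only finitely many terms are nonzero anywhere on $I$. On $[\tau_{k+1},\tau_k]$ each term is the positive part of an affine function of $\tau$, hence convex. At $\tau_k=1/M_k$ every entry of $z(\tau_k)$ is an integer multiple of $\tau_k$, because $s_i$ divides $M_k$ for $i\le k$. So $N_a=(q-a\cdot z(\tau_k))/\tau_k$ is an integer, and $(N_a+1)^+$ is the number of integers $a_d$ with $0\le a_d\le N_a$. Thus $C(\tau_k)/\tau_k=\sum_a(N_a+1)^+$ counts the points of $\mathbb Z^d_{\ge0}$ with $\sum_{i\le k}a_i/s_i+\sum_{i>k}a_i/M_k\le q$, which are the lattice points of $qT_k$.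
\end{proof}

\begin{proposition}\label{prop:red}
Let $d\ge2$, $S\in\mathcal S^d(1)$, $q\in\mathbb Z_{\ge1}$ and $\kappa=\max_{0\le k\le d-1}G(qT_k)$. Then
\begin{equation}\label{eq:chain}
G(qS)\ \le\ |A|\ \le\ \frac{\Psi_\tau(\beta')}\tau\ \le\ \frac{C(\tau)}\tau\ \le\ \kappa .
\end{equation}
\end{proposition}

\begin{proof}
The first two inequalities are Lemmas~\ref{lem:box} and~\ref{lem:convex}. The third holds because $z(\tau)$ has positive entries and majorizes $\beta'$, and $\Psi_\tau$ is convex and symmetric. For the last, choose $k$ with $\tau\in[\tau_{k+1},\tau_k]$. By Lemma~\ref{lem:C}, the function $t\mapsto C(t)-\kappa t$ is convex on this interval and nonpositive at both endpoints, hence nonpositive at $\tau$.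
\end{proof}

\section{Comparing $T_k$ with $T_{k+1}$}\label{sec:compare}

The simplices $T_k$ and $T_{k+1}$ share the edges $s_1e_1,\dots,s_ke_k$, so we compare them slice by slice over the first $k$ coordinates. For $n\ge1$ and $t\ge0$ let
\[
D_n(t)=\binom{(n+1)t+n}{n},
\]
the number of $b\in\mathbb Z^n_{\ge0}$ with $|b|:=\sum b_i\le(n+1)t$. It is increasing in $t$. Fix $0\le k\le d-2$, and put $m=m_k$ and $n=d-k\ge2$. Then $M_k=(n+1)m$, $s_{k+1}=m+1$ and $M_{k+1}=nm(m+1)$. For $a\in\mathbb Z^k_{\ge0}$ let $t_a=m(q-\sum_{i\le k}a_i/s_i)$, an integer. In both simplices the slice over $a$ is empty unless $t_a\ge0$. For $t=t_a\ge0$, the slice of $qT_k$ is given by $|b|/M_k\le t/m$, that is $|b|\le(n+1)t$ with $b\in\mathbb Z_{\ge0}^n$, and has $D_n(t)$ lattice points. The slice of $qT_{k+1}$ is given by $\frac c{m+1}+\frac{|b|}{M_{k+1}}\le\frac tm$, that is $|b|\le n\bigl((m+1)t-mc\bigr)$ with $c\in\mathbb Z_{\ge0}$ and $b\in\mathbb Z_{\ge0}^{n-1}$, and has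
\[
E_{n,m}(t)=\sum_{0\le c\le(m+1)t/m}D_{n-1}\bigl((m+1)t-mc\bigr)
\]
lattice points. Therefore
\begin{equation}\label{eq:slices}
G(qT_{k+1})-G(qT_k)=\sum_{a\in\mathbb Z^k_{\ge0},\ t_a\ge0}\bigl(E_{n,m}(t_a)-D_n(t_a)\bigr).
\end{equation}
To see where the comparison is delicate, divide the volume of the second slice by that of the first. The ratio is $n^{n-1}(m+1)^n/\bigl(m(n+1)^n\bigr)$, which equals $\frac89$, $1$, $\frac98$ for $(n,m)=(2,1),(2,2),(3,1)$. These three pairs are evaluated exactly below. In all other cases we discard the terms with $c>t$; writing $c=t-j$,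
\begin{equation}\label{eq:trunc}
E_{n,m}(t)\ge\sum_{j=0}^tD_{n-1}(t+mj).
\end{equation}

\begin{lemma}\label{lem:slice}
Let $n\ge2$, $m\ge1$ be integers. Then $E_{n,m}(0)=D_n(0)=1$. For $t\ge1$ we have $E_{2,1}(t)=(2t+1)^2<D_2(t)$, $E_{2,2}(t)=D_2(t)$, and $E_{n,m}(t)>D_n(t)$ for all other pairs $(n,m)$.
\end{lemma}

\begin{proof}
For $t=0$ only $c=0$ occurs, and both numbers are $1$. Let $t\ge1$.

\emph{The case $n=2$.} Here $D_1(u)=2u+1$ and $D_2(t)=\frac12(9t^2+9t+2)$. For $m=1$, $E_{2,1}(t)=\sum_{u=0}^{2t}(2u+1)=(2t+1)^2=\frac12(8t^2+8t+2)<D_2(t)$. For $m=2$ we have $E_{2,2}(t)=\sum_{c=0}^{\lfloor3t/2\rfloor}(6t+1-4c)$. If $t=2u$, there are $3u+1$ terms and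
\[
E_{2,2}(t)=(3u+1)(12u+1)-6u(3u+1)=(3u+1)(6u+1)=\tbinom{6u+2}2=D_2(t).
\]
If $t=2u+1$, there are $3u+2$ terms and
\[
E_{2,2}(t)=(3u+2)(12u+7)-2(3u+1)(3u+2)=(3u+2)(6u+5)=\tbinom{6u+5}2=D_2(t).
\]
For $m\ge3$, \eqref{eq:trunc} gives
\[
E_{2,m}(t)\ge\sum_{j=0}^t(2t+1+2mj)=(t+1)\bigl((m+2)t+1\bigr)\ge5t^2+6t+1>D_2(t).
\]

\emph{The case $n=3$.} Here $D_3(t)=\binom{4t+3}3=\frac13(2t+1)(16t^2+16t+3)=\frac{32}3t^3+16t^2+\frac{22}3t+1$. For $m=1$ we use $2D_2(u)=3\bigl((u+1)^3-u^3\bigr)-1$, which telescopes:
\[
E_{3,1}(t)=\sum_{u=0}^{2t}D_2(u)=\tfrac12(2t+1)\bigl(3(2t+1)^2-1\bigr)=\tfrac13(2t+1)(18t^2+18t+3)>D_3(t).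
\]
(The truncation \eqref{eq:trunc} would lose too much here: its leading term is $\frac{21}2t^3<\frac{32}3t^3$.) For $m\ge2$, monotonicity of $D_2$ and \eqref{eq:trunc} give $E_{3,m}(t)\ge\sum_{j=0}^tD_2(t+2j)$. Now $\sum_j(t+2j)=2t(t+1)$ and $\sum_j(t+2j)^2=(t+1)\bigl(t^2+2t^2+\frac23t(2t+1)\bigr)=\frac13(t+1)(13t^2+2t)$. Hence
\[
E_{3,m}(t)\ge(t+1)\bigl(\tfrac{39}2t^2+12t+1\bigr)=\tfrac{39}2t^3+\tfrac{63}2t^2+13t+1>D_3(t).
\]

\emph{The case $n\ge4$.} By monotonicity and \eqref{eq:trunc},
\[
E_{n,m}(t)\ge F(t):=\sum_{u=t}^{2t}\binom{nu+n-1}{n-1}.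
\]

Let $t=1$. The term $u=2$ alone suffices: we claim $\binom{3n-1}{n-1}>\binom{2n+1}n=D_n(1)$. For $n=4$ this reads $165>126$. In passing from $n$ to $n+1$, the left side is multiplied by $\frac{3(3n+2)(3n+1)}{(2n+2)(2n+1)}$, which is at least $4$ because $27n^2+27n+6\ge16n^2+24n+8$, while the right side is multiplied by $\frac{2(2n+3)}{n+2}<4$.

Let $t\ge2$. We compare $F$ with a telescoping sum. By Pascal's rule,
\[
\binom{nu+n}n-\binom{nu}n=\sum_{v=nu}^{nu+n-1}\binom v{n-1}\le n\binom{nu+n-1}{n-1},
\]
and summing over $t\le u\le2t$ gives $nF(t)\ge\binom{2nt+n}n-\binom{nt}n$. We show that the subtracted term is less than $\frac12D_n(t)$ and the main term is greater than $(n+\frac12)D_n(t)$; then $nF(t)>nD_n(t)$. First,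
\[
\frac{\binom{nt}n}{D_n(t)}=\prod_{i=0}^{n-1}\frac{nt-i}{(n+1)t+n-i}\le\Bigl(\frac{nt}{(n+1)t+n}\Bigr)^n<\Bigl(\frac n{n+1}\Bigr)^n\le\frac12,
\]
the last step by $(1+\frac1n)^n\ge2$. Second,
\[
\frac{\binom{2nt+n}n}{D_n(t)}=\prod_{i=1}^n\frac{2nt+i}{(n+1)t+i}\ge R_n:=\prod_{i=1}^n\frac{4n+i}{2n+2+i},
\]
since each factor increases with $t$ (because $2n>n+1$). For $n=4$, $R_4=\binom{20}4/\binom{14}4=\frac{4845}{1001}>\frac92$. For $n\ge5$ the factors of $R_n$ exceed $1$ and decrease in $i$, so each is at least $\frac{5n}{3n+2}\ge\frac{25}{17}$, and $R_n\ge(\frac{25}{17})^n$. Finally $(\frac{25}{17})^n>n+\frac12$ for $n\ge5$ by induction: $(\frac{25}{17})^5>6.8$, and $\frac{25}{17}>\frac{13}{11}\ge\frac{n+3/2}{n+1/2}$.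
\end{proof}

\begin{proposition}\label{prop:mono}
If $d\ge4$, then $G(qT_0)<G(qT_1)<\dots<G(qT_{d-1})$. If $d=3$, then $G(qT_0)<G(qT_1)=G(qT_2)$.
\end{proposition}

\begin{proof}
In \eqref{eq:slices} we have $(n,m)=(d-k,m_k)$, and $m_0=1$, $m_1=2$, $m_k\ge6$ for $k\ge 2$. So $(n,m)=(2,1)$ occurs only for $(d,k)=(2,0)$, which is excluded by $d\ge3$, and $(n,m)=(2,2)$ occurs only for $(d,k)=(3,1)$, where all terms of \eqref{eq:slices} vanish by Lemma~\ref{lem:slice}. In every other case all terms are nonnegative, and the term $a=0$, with $t_a=mq\ge1$, is positive.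
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Propositions~\ref{prop:red} and~\ref{prop:mono}, $G(qS)\le\kappa=G(qT_{d-1})=G(qS_1^d)$.
\end{proof}

\begin{remark}\label{rem:plane}
The hypothesis $d\ge3$ is sharp. For $d=2$ we have $k=0$, $(n,m)=(2,1)$ and the single slice $t=q$, so $G(qS_1^2)=(2q+1)^2<\binom{3q+2}2=G(qT_0)$. By Proposition~\ref{prop:red}, the maximum of $G(qS)$ over $\mathcal S^2(1)$ is $\binom{3q+2}2$, attained by $T_0=\operatorname{conv}(0,3e_1,3e_2)$.
\end{remark}

\section{The cases of equality}\label{sec:equality}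

If equality holds in Theorem~\ref{thm:A}, then all four inequalities in \eqref{eq:chain} are equalities. Read from right to left, they will determine $\tau$, then $\beta'$, then $\beta_d$ and $\beta_{d+1}$, and finally the lattice. The function $\Psi_\tau$ is piecewise linear, so it is not strictly convex, and the second step requires a term of $\Psi_\tau$ whose kink separates two permutations of $z(\tau)$.

\begin{lemma}\label{lem:strict}
Suppose that $\tau=\tau_{d-1}$, or that $d=3$ and $\tau=\tau_1=\frac16$. If $\Psi_\tau(\beta')=\Psi_\tau(z(\tau))$, then $\beta'=z(\tau)$.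
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:path}(b), $z=z(\tau)$ is $(\frac1{s_1},\dots,\frac1{s_{d-1}})$ or $(\frac12,\frac16)$. In both cases, if $u>v$ are two entries of $z$, then $u=\frac1s$ for an integer $s$, and $\tau\le v\le\frac1{s+1}$. Write $\beta'=\sum_\pi\lambda_\pi z^\pi$ as a convex combination, and suppose that $\beta'$ is not a permutation of $z$. Then two distinct vectors $z^\pi$ have positive weight, so in some coordinate $i$ they take values $u=\frac1s>v$. Let $c=qs+1$. Then
\[
q-cu+\tau=\tau-u<0,\qquad q-cv+\tau\ge q-\frac{qs+1}{s+1}+\tau\ge\tau>0 .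
\]
So for $a=ce_i$ the numbers $w_\pi=q-a\cdot z^\pi+\tau$ take both signs among the $\pi$ of positive weight, and therefore $(\sum\lambda_\pi w_\pi)^+<\sum\lambda_\pi w_\pi^+$. For all other $a$ the weak inequality holds. Summing over $a$ gives $\Psi_\tau(\beta')<\sum\lambda_\pi\Psi_\tau(z^\pi)=\Psi_\tau(z)$, contrary to the hypothesis. Hence $\beta'$ is a permutation of $z$, and as both are nonincreasing, $\beta'=z$.
\end{proof}

The barycentric coordinates do not see the lattice. It is recovered from the surjectivity of $\phi$, which produces lattice points on the edges, together with the volume bound.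

\begin{lemma}\label{lem:rigid}
Suppose that $\beta_i=1/c_i$ with positive integers $c_i$, that $c_d=c_{d+1}$, and that $c_i$ divides $c_d$ for all $i$. If the map $\phi$ of Lemma~\ref{lem:box} is surjective, then $S$ is unimodularly equivalent to $\Delta(c_1,\dots,c_d)$.
\end{lemma}

\begin{proof}
Let $a\in A$ satisfy $\sum_{i\le d} a_i\beta_i=q$, and let $\phi(y)=a$. Then $y_i\ge a_i\beta_i$ for $i\le d$ and $\sum_{i\le d}y_i\le q$, so $y_i=a_i\beta_i$ for $i\le d$ and $y_{d+1}=0$. Thus $\sum_{i\le d}a_i\beta_iv_i\in\mathbb Z^d$. For $i\le d-1$ take $a_i=1$, $a_d=c_d(q-\frac1{c_i})\in\mathbb Z_{\ge0}$, and all other entries zero. The resulting lattice point is $\frac1{c_i}(v_i-v_d)+qv_d$, so $w_i:=(v_i-v_d)/c_i\in\mathbb Z^d$. From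
\[
p-v_d=\sum_{i\ne d}\beta_i(v_i-v_d)=w_1+\dots+w_{d-1}+\frac{v_{d+1}-v_d}{c_d}
\]
we get $w_d:=(v_{d+1}-v_d)/c_d\in\mathbb Z^d$ as well. By Lemma~\ref{lem:ps}(b),
\[
c_1\cdots c_d\,|\det(w_1,\dots,w_d)|=d!\operatorname{vol}(S)\le c_1\cdots c_d .
\]
The determinant is a nonzero integer, hence $\pm1$. So $S=v_d+\operatorname{conv}(0,c_1w_1,\dots,c_dw_d)$ is the image of $\Delta(c_1,\dots,c_d)$ under $y\mapsto v_d+\sum y_iw_i$, an affine bijection of $\mathbb Z^d$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]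
Let $d\ge3$ and $G(qS)=G(qS_1^d)=\kappa$, so that equality holds throughout \eqref{eq:chain}.

\emph{The value of $\tau$.} The function $H(t)=C(t)-\kappa t$ vanishes at $\tau$. It is convex on each interval $[\tau_{k+1},\tau_k]$, and $H(\tau_k)=\tau_k\bigl(G(qT_k)-\kappa\bigr)\le0$ for all $k$. If $H(\tau_k)<0$ with $k\le d-2$, convexity gives $H<0$ on $(\tau_{k+1},\tau_k]$. For $d\ge4$, Proposition~\ref{prop:mono} gives $H(\tau_k)<0$ for all $k\le d-2$, so $\tau=\tau_{d-1}$.

For $d=3$ the same argument excludes only $(\tau_1,\tau_0]$ and leaves $J=[\tau_2,\tau_1]=[\frac1{12},\frac16]$, at both ends of which $H$ vanishes. Suppose that $\tau$ is interior to $J$. A convex function that attains its maximum at an interior point of an interval is constant, so $H=0$ on $J$ and $C$ is affine there. Then every term of $C$ is affine on $J$, being convex and also the difference of an affine and a convex function. But on $J$ we have $Z_1=\frac12$ and $Z_2=1-2t$, so $z(t)=(\frac12,\frac12-2t)$, and the term with $a=(0,4q)$ is $\bigl((8q+1)t-q\bigr)^+$.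 It has a kink at $t=\frac q{8q+1}$, which lies in the interior of $J$ because $6q<8q+1<12q$. This contradiction shows $\tau\in\{\tau_2,\tau_1\}$.

\emph{The simplex.} We have shown that $\tau=\tau_k$ with $k=d-1$ or $(d,k)=(3,1)$. Lemma~\ref{lem:strict} gives $\beta'=z(\tau_k)$, and Lemma~\ref{lem:convex} gives $\beta_d=\beta_{d+1}=\tau_k$. So $\beta=(\frac1{s_1},\dots,\frac1{s_k},\frac1{M_k},\dots,\frac1{M_k})$, and each denominator divides $M_k$. Since $G(qS)=|A|$, the injection $\phi$ is surjective. By Lemma~\ref{lem:rigid}, $S$ is unimodularly equivalent to $T_k$, which is $S_1^d$ for $k=d-1$ and $\operatorname{conv}(0,2e_1,6e_2,6e_3)$ for $(d,k)=(3,1)$.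

\emph{The converse for $d=3$.} Both $T_1$ and $T_2=S_1^3$ belong to $\mathcal S^3(1)$, and $G(qT_1)=G(qT_2)$ for every $q$ by Proposition~\ref{prop:mono}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{thesis}
\emph{Size bounds and classification results for integral polyhedra with at most one interior integral point},
\texttt{http://fma2.math.uni-magdeburg.de/\textasciitilde averkov/}\allowbreak\texttt{Jan\_Kruemplemann\_PhD\_Thesis.pdf}.

\end{thebibliography}
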